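# The additive group of rationals and equivariant compactifications

Throughout, topological groups are Hausdorff, hence Tychonoff, $\omega=\{0,1,2,\dots\}$, and $e$ is the identity of a group. If $G$ is a subgroup of $H$, a set $T\subseteq H$ is called $G$-invariant if $uT\subseteq T$ for all $u\in G$, that is, invariance is under left multiplication.

## 1. Actions, $G$-compactifications and V-groups

**Definition 1.1 ($G$-space).** A *$G$-space* is a triple $\langle G,X,\alpha\rangle$ with $G$ a topological group, $X$ a topological space and $\alpha:G\times X\to X$ a continuous action. We write $ux$ for $\alpha(u,x)$. The $G$-space is *Tychonoff* if $X$ is Tychonoff, and *compact* if $X$ is compact Hausdorff.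

Example: $\mathbb Q$, with the topology inherited from $\mathbb R$, acts on $\mathbb R$ by translation, $(u,x)\mapsto u+x$. Continuity is *joint* continuity in $(u,x)$. This will matter all the time.

**Definition 1.2 ($G$-Tychonoff).** A Tychonoff $G$-space $X$ is *$G$-Tychonoff* if it admits a $G$-compactification: there are a compact Hausdorff $G$-space $Y$, for the same topological group $G$, and a $G$-equivariant topological embedding $X\to Y$.

Example: the $\mathbb Q$-space $\mathbb R$ above is $\mathbb Q$-Tychonoff. Take $Y=[-\infty,\infty]$ with $\pm\infty$ fixed by every $u$. The action is jointly continuous at $(u_0,\infty)$, because $u>u_0-1$ and $x>M$ give $u+x>M+u_0-1$. The point $-\infty$ is handled in the same way.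

**Definition 1.3 (uniform function).** A continuous $g:X\to[0,1]$ on a $G$-space is *uniform* if for every $\varepsilon>0$ there is a neighborhood $U$ of $e$ in $G$ with $|g(ux)-g(x)|\le\varepsilon$ for all $u\in U$ and *all* $x\in X$.

Example: on the $\mathbb Q$-space $\mathbb R$, the function $\frac12(1+\sin x)$ is uniform, since it is Lipschitz. The function $f(x)=\frac12(1+\sin x^2)$ is not: for every rational $u\neq0$ the difference $(x+u)^2-x^2=2ux+u^2$ takes all real values, so it takes values $\pi+2\pi n$ with $|n|$ arbitrarily large. The $x$ solving $2ux+u^2=\pi+2\pi n$ move in steps of $\pi/u$. At such an $x$ we have $f(x+u)-f(x)=-\sin x^2$, so if $f$ were uniform, for all small $u$ we would have $|\sin x^2|\le\frac1{10}$ at every such $x$. A simpler way to see that this is impossible is to fix $x_n=\sqrt{2\pi n}$ and $y_n=\sqrt{2\pi n+\pi/2}$. Then $y_n-x_n\to0$, $f(x_n)=\frac12$ and $f(y_n)=1$. Given a neighborhood $U$ of $0$ in $\mathbb Q$, choose $n$ large and a rational $u\in U$ so close to $y_n-x_n$ that $f(x_n+u)>\frac9{10}$. Then $|f(x_n+u)-f(x_n)|>\frac25$.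

**Definition 1.4 (V-group).** A topological group $G$ is a *V-group* if every Tychonoff $G$-space is $G$-Tychonoff.

Example: every discrete group is a V-group. Let $X$ be a Tychonoff $G$-space with $G$ discrete. Each homeomorphism $x\mapsto ux$ of $X$ extends uniquely to a continuous self-map $\bar u$ of the Stone–Čech compactification $\beta X$. Since $\overline{uv}$ and $\bar u\bar v$ agree on the dense set $X$, they are equal, so $G$ acts on $\beta X$ by homeomorphisms. As $G$ is discrete, continuity of $G\times\beta X\to\beta X$ means only that each $\bar u$ is continuous. So $\beta X$ is a $G$-compactification.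

**Definition 1.5 ($\aleph_0$-bounded, locally precompact).** $G$ is *$\aleph_0$-bounded* if for every neighborhood $V$ of $e$ there is a countable $S\subseteq G$ with $SV=G$. $G$ is *locally precompact* if it is a subgroup of a locally compact group (with the subspace topology).

Example: every countable group is $\aleph_0$-bounded, by taking $S=G$. An uncountable discrete group is not, as one sees with $V=\{e\}$. The group $\mathbb Q\subseteq\mathbb R$ is locally precompact. It is not locally compact, because a compact neighborhood of $0$ in $\mathbb Q$ would be closed in $\mathbb R$ and would contain $\mathbb Q\cap[-\delta,\delta]$ for some $\delta>0$, hence also irrational numbers.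

Two textbook facts are used repeatedly. The first is the *tube lemma*: if $C$ is compact and $W$ is an open subset of $P\times C$ containing $\{p\}\times C$, then $W\supseteq N\times C$ for some neighborhood $N$ of $p$. The second is *Baire's theorem*: in a complete metric space or a locally compact Hausdorff space, the intersection of countably many dense open sets is dense. A set is *meager* if it is a countable union of nowhere dense sets, so a nonempty space of either kind is not meager in itself.

## 2. Is $\mathbb Q$ a V-group?

Jan de Vries' compactification problem asks whether every topological group is a V-group. Two results are known and will be quoted without proof.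

1. Every locally compact group is a V-group (de Vries).
2. Every $\aleph_0$-bounded topological group which is not locally precompact is not a V-group.

By the examples after Definition 1.5, $\mathbb Q$ is $\aleph_0$-bounded and locally precompact, and it is not locally compact, so it falls under neither statement. The question whether the additive group $\mathbb Q$, with its usual topology, is a V-group is called intriguing in "Constructing Tychonoff $G$-Spaces Which Are Not $G$-Tychonoff" (https://u.math.biu.ac.il/~megereli/MegSca98.pdf). We prove the following two statements.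

**Theorem 2.1.** The additive topological group $\mathbb Q$ is not a V-group.

**Theorem 2.2.** For a countable Hausdorff topological group $G$ the following are equivalent: (1) $G$ is a V-group; (2) $G$ is locally compact; (3) $G$ is discrete.

The proof of Theorem 2.1 is self-contained. Theorem 2.2 uses both quoted results. So our task is to build a Tychonoff $\mathbb Q$-space that sits in no compact $\mathbb Q$-space.

## 3. The uniform-function test, and averaging over $\mathbb R$

This section turns "$X$ is $G$-Tychonoff" into something that can be refuted.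

**Lemma 3.1.** If $X$ is $G$-Tychonoff, $A\subseteq X$ is closed and $p\in X\setminus A$, then there is a uniform $g:X\to[0,1]$ with $g(p)=0$ and $g|_A=1$.

*Proof.* Regard $X$ as a subspace of a compact Hausdorff $G$-space $Y$. Since $X$ carries the subspace topology, $X\cap\mathrm{cl}_YA=A$, so $p\notin\mathrm{cl}_YA$. Choose a continuous $\varphi:Y\to[0,1]$ with $\varphi(p)=0$ and $\varphi=1$ on $\mathrm{cl}_YA$. The function $(u,y)\mapsto|\varphi(uy)-\varphi(y)|$ is continuous on $G\times Y$ and vanishes on $\{e\}\times Y$. By the tube lemma, for each $\varepsilon>0$ it is at most $\varepsilon$ on $U\times Y$ for some neighborhood $U$ of $e$. So $g=\varphi|_X$ is uniform. $\square$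

The proof shows that the restriction to $X$ of *every* continuous $\varphi:Y\to[0,1]$ is uniform. In particular $\beta\mathbb R$ is not a $\mathbb Q$-compactification of the $\mathbb Q$-space $\mathbb R$: there $\frac12(1+\sin x^2)$ extends continuously, and it is not uniform. So the argument for discrete groups breaks down at joint continuity. For $\mathbb R$ a smaller compactification rescued us. The question is whether there are always enough uniform functions.

**The test for $G=\mathbb R$.** Here is how one would try to produce uniform functions. Let $X$ be a Tychonoff $\mathbb R$-space, $A\subseteq X$ closed, $p\notin A$. Choose $\delta>0$ with $sp\notin A$ for $|s|\le\delta$ and put $K=[-\delta,\delta]$. The set $KA=\{sx:s\in K,\ x\in A\}$ is closed: if $y\notin KA$, then $(-s)y\notin A$ for all $s\in K$, and by the tube lemma the same holds for all $y'$ near $y$. Also $p\notin KA$, since $K=-K$. Choose a continuous $f:X\to[0,1]$ with $f(p)=0$ and $f=1$ on $KA$, then $0<\eta\le\delta$ with $f(sp)\le\frac14$ for $|s|\le\eta$, and average: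
$$g(x)=\frac1{2\eta}\int_{-\eta}^{\eta}f(sx)\,ds .$$
By the tube lemma, for $x$ near $x_0$ we have $|f(sx)-f(sx_0)|\le\varepsilon$ for all $|s|\le\eta$ at once, so $g$ is continuous. We have $g(p)\le\frac14$, and $g=1$ on $A$ because $sx\in KA$ for $x\in A$ and $|s|\le\eta$. Finally $g(ux)=\frac1{2\eta}\int_{u-\eta}^{u+\eta}f(tx)\,dt$, and the two intervals of integration differ in a set of measure at most $2|u|$, so $|g(ux)-g(x)|\le|u|/\eta$. So $g$ is uniform, and $\max(0,\frac{4g-1}3)$ is a uniform function that is $0$ at $p$ and $1$ on $A$.

**Where this stops for $G=\mathbb Q$.** The set $K=\mathbb Q\cap[-\delta,\delta]$ is not compact, and $KA$ need not be closed: for translation on $\mathbb R$ and $A=\{0\}$ we get $KA=\mathbb Q\cap[-\delta,\delta]$. There is also nothing to integrate against. A countably additive translation-invariant measure on $\mathbb Q$ gives all points the same mass $c$, so $\mathbb Q\cap[-\eta,\eta]$ has mass $0$ or $\infty$.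

One can replace the integral by an infimum, $g(x)=\inf_{u\in\mathbb Q}\min(1,f(ux)+n|u|)$. This satisfies $|g(vx)-g(x)|\le n|v|$ for $v\in\mathbb Q$, because $g(vx)=\inf_w\min(1,f(wx)+n|w-v|)$. But an infimum of infinitely many continuous functions is in general only upper semicontinuous (compare $\inf_n\max(0,1-n|x|)$ on $\mathbb R$), so the continuity of $g$ is lost. We now exploit the missing points of $\mathbb R\setminus\mathbb Q$ to build a space where no construction can succeed.

## 4. Shrinking intervals around the rationals

**Definition 4.1 (system).** Let $H$ be a topological group and $G\le H$ a dense subgroup. A *system* for $(G,H)$ consists of a nonempty $G$-invariant set $E\subseteq H$ and open sets $b_{i,a}\subseteq H$ $(i,a\in\omega)$ such that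

* (a) $b_{i,a}\cap E$ is clopen in $E$ for all $i,a$;
* (b) for all $i\in\omega$ and $r\in E$ there are $a_0\in\omega$ and an open $V\ni r$ with $V\cap b_{i,a}\cap E=\emptyset$ for all $a\ge a_0$;
* (c) for every $x\in\omega^\omega$ there is a nonempty $G$-invariant set $E_x\subseteq E\cap\bigcup_i b_{i,x(i)}$.

The example is the case that we need.

**Lemma 4.2.** $(\mathbb Q,\mathbb R)$ has a system.

*Proof.* Let $\{d_i:i\in\omega\}=\mathbb Q$ and put
$$b_{i,a}=\Bigl(d_i-\tfrac{\sqrt2}{a+1},\ d_i+\tfrac{\sqrt2}{a+1}\Bigr),\qquad E=\mathbb R\setminus(\mathbb Q+\mathbb Q\sqrt2).$$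
$E$ is $\mathbb Q$-invariant and nonempty, as its complement is countable.

(a) The endpoints of $b_{i,a}$ lie in $\mathbb Q+\mathbb Q\sqrt2$, so not in $E$. Hence $b_{i,a}\cap E=\overline{b_{i,a}}\cap E$ is clopen in $E$.

(b) If $r\in E$, then $\rho=|r-d_i|>0$. Take $V=(r-\frac\rho2,r+\frac\rho2)$ and $a_0$ with $\frac{\sqrt2}{a_0+1}<\frac\rho2$.

(c) The set $O_x=\bigcup_ib_{i,x(i)}$ is open and contains $\mathbb Q$, so it is dense. Put $E_x=E\cap\bigcap_{q\in\mathbb Q}(q+O_x)$. It is $\mathbb Q$-invariant, and taking $q=0$ shows that it lies in $E\cap O_x$. It is nonempty by Baire's theorem, because $E$ is an intersection of countably many dense open sets $\mathbb R\setminus\{c\}$ and each $q+O_x$ is dense and open. $\square$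

If $x(i)=2^i$, then $O_x$ has Lebesgue measure at most $\sum_i\frac{2\sqrt2}{2^i+1}<\infty$. So $O_x$ is far from covering $E$, yet it swallows the whole invariant set $E_x$.

If $G=H$, there is no system. Then $E$ and all $E_x$ would equal $H$. Fixing $r$ and using (b) to choose $x(i)$ with $r\notin b_{i,x(i)}$ for each $i$, we would get $r\notin\bigcup_ib_{i,x(i)}\supseteq E_x=H$.

**Theorem 4.3.** If $(G,H)$ has a system, then $G$, with the subspace topology, is not a V-group.

With Lemma 4.2 this gives Theorem 2.1. Sections 5–9 prove Theorem 4.3. From now on fix $G$, $H$, a system, and sets $E_x$ as in (c). Note that *every nonempty $G$-invariant $T\subseteq H$ is dense in $H$*: for $r\in T$ it contains $Gr$, the image of the dense set $G$ under the homeomorphism $y\mapsto yr$.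

## 5. Uniform functions have limits at the identity

The space that we build will consist of pairs $(r,z)$, where $G$ moves $r\in E$ and leaves the parameter $z$ alone. The next lemma says that a uniform function on such a space forgets $r$ and leaves behind a continuous function of $z$, even when the allowed set of $r$'s depends on $z$.

**Lemma 5.1.** Let $Z$ be a topological space and for each $z\in Z$ let $T_z\subseteq H$ be nonempty and $G$-invariant. Let $T=\{(r,z):z\in Z,\ r\in T_z\}\subseteq H\times Z$ with the subspace topology and the continuous action $u(r,z)=(ur,z)$. If $g:T\to[0,1]$ is uniform, then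
$$\hat g(z)=\lim_{r\to e,\ r\in T_z}g(r,z)$$
exists for every $z$, and $\hat g:Z\to[0,1]$ is continuous.

*Proof.* Fix $\varepsilon>0$. By uniformity there is an open neighborhood $O$ of $e$ in $H$ with $|g(ut)-g(t)|\le\varepsilon$ for all $u\in O\cap G$ and $t\in T$.

**Step 1: from $G$ to $H$.** We show that if $r,r'\in T_z$ and $r'r^{-1}\in O$, then $|g(r',z)-g(r,z)|\le\varepsilon$. Since $Gr$ is dense in $H$, there is a net $u_j\in G$ with $u_jr\to r'$. Then $u_j\to r'r^{-1}\in O$, so eventually $u_j\in O\cap G$ and $|g(u_jr,z)-g(r,z)|\le\varepsilon$. Since $(u_jr,z)\to(r',z)$ in $T$, continuity of $g$ gives the claim in the limit.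

**Step 2: the limit exists, at a rate independent of $z$.** Let $O_1\ni e$ be open with $O_1O_1^{-1}\subseteq O$. By Step 1, $g(\cdot,z)$ varies by at most $\varepsilon$ on $T_z\cap O_1$, and this set is nonempty because $T_z$ is dense. As $\varepsilon$ was arbitrary, the Cauchy criterion shows that the limit exists. Moreover
$$|\hat g(z)-g(r,z)|\le\varepsilon\qquad\text{for all }z\in Z,\ r\in T_z\cap O_1, \tag{1}$$
and $O_1$ does not depend on $z$.

**Step 3: continuity at $z_0$.** Pick $r_0\in T_{z_0}\cap O_1$. By continuity of $g$ there are an open $V$ with $r_0\in V\subseteq O_1$ and a neighborhood $N$ of $z_0$ such that $|g(r,z)-g(r_0,z_0)|\le\varepsilon$ for all $(r,z)\in T\cap(V\times N)$. Let $z\in N$ and pick $r\in T_z\cap V$, possible by density of $T_z$. By (1),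
$$|\hat g(z)-\hat g(z_0)|\le|\hat g(z)-g(r,z)|+|g(r,z)-g(r_0,z_0)|+|g(r_0,z_0)-\hat g(z_0)|\le3\varepsilon.\qquad\square$$

A merely continuous $g$ can behave quite differently. For $(\mathbb Q,\mathbb R)$ the indicator function of $b_{0,0}\cap E$ is continuous on $E$ by (a), but it jumps across the endpoint of $b_{0,0}$, so it is not uniform. Our construction rests on such non-uniform functions.

## 6. Climbing along a sequence in small steps

First consider labels $\nu$ that are finite sequences or elements of $\omega^\omega$, and put $\varphi(r,\nu)=1$ if $r\in\bigcup_{s<|\nu|}b_{s,\nu(s)}$ and $0$ otherwise for finite $\nu$, and $\varphi(r,x)=1$ for $x\in\omega^\omega$ and $r\in E_x$. The function $\varphi$ records whether $r$ has been covered yet. Three things happen.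

* $\varphi(\cdot,\emptyset)=0$.
* By (b), for $r'$ near $r$ and all large $a$ we have $\varphi(r',\nu^\frown a)=\varphi(r',\nu)$: appending a large entry is invisible near $r$.
* By (c), each $r\in E_x$ lies in some $b_{s,x(s)}$, so $\varphi(r',x|_i)=1$ for $r'$ near $r$ and all $i>s$.

So $\varphi$ respects the convergences $\nu^\frown a\to\nu$ $(a\to\infty)$ and $x|_i\to x$ $(i\to\infty)$, and it climbs from $0$ to $1$. A real function $v$ of the label alone which respects these convergences cannot do this. If $v(\emptyset)=0$, choose successively $x(0),x(1),\dots$ so large that $v(x|_{i+1})\le v(x|_i)+2^{-i-3}$. Then $v(x)=\lim_iv(x|_i)\le\frac14$. By Lemma 5.1 a uniform function leads to functions of the second kind, and this is the contradiction that we aim for.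

Two obstacles stand in the way.

*First obstacle.* We cannot use the set of labels itself as $Z$, with the topology in which $U$ is open when $\nu\in U$ implies $\nu^\frown a\in U$ for almost all $a$ and $x\in U$ implies $x|_i\in U$ for almost all $i$. In it $\omega^\omega$ is closed and does not contain $\emptyset$, and we have just shown that no continuous $v$ is $0$ at $\emptyset$ and $1$ on $\omega^\omega$. So this space is not Tychonoff. Nor does it help to put isolated points $m=(\nu,n)$ next to each $\nu$ and let neighborhoods of $\emptyset$ be $\{\emptyset\}\cup\{(\emptyset,n):n\ge K\}\cup\{(\langle a\rangle,n):a\ge K,\ n\in\omega\}$, and similarly for other labels. Then the closure of each such set contains $\langle a\rangle$ for $a\ge K$, while $\langle a\rangle$ is not in the neighborhood with $K=0$, so the space is not regular. The remedy, in Section 7, is to take $\omega_1$ copies of each label and to link them so loosely that the space is zero-dimensional, while every continuous real function still respects the convergences *for all but countably many copies*.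

*Second obstacle.* With uncountably many copies, only a large *set* of points is inseparable from another set. Lemma 3.1 needs a single point $p$. This forces sequences longer than $\omega$, and we return to it in Section 9.

## 7. The zero-dimensional spaces $Z_k$

Write $\omega j$ for the ordinal $\omega\cdot j$ ($j$ copies of $\omega$ in a row). Every ordinal below $\omega k$ is uniquely $\omega j+i$ with $j<k$, $i<\omega$, and the nonzero limit ordinals $\le\omega k$ are $\omega(j+1)$ with $j<k$. For a sequence $\nu$ of length $|\nu|$ and $\beta\le|\nu|$, $\nu|_\beta$ is its initial segment of length $\beta$, and $\nu^\frown a$ is $\nu$ followed by $a$. A sequence of length $\omega k$ consists of $k$ blocks, the $j$-th block being the element $l\mapsto\nu(\omega j+l)$ of $\omega^\omega$, $0\le j<k$.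

**Definition 7.1 (labels and $N_K$).** Fix $k\ge1$. $\Lambda_k$ is the set of sequences $\nu$ of natural numbers with $|\nu|\le\omega k$, and $M_k=\{(\nu,n):\nu\in\Lambda_k,\ |\nu|<\omega k,\ n\in\omega\}$. For $\nu\in\Lambda_k$ and $K\in\omega$ let $N_K(\nu)\subseteq M_k$ be the union of

1. $\{(\nu,n):n\ge K\}\cup\{(\nu^\frown a,n):a\ge K,\ n\in\omega\}$, if $|\nu|<\omega k$;
2. $\{(\nu|_{\omega j+i},n):i\ge K,\ n\in\omega\}$, if $|\nu|=\omega(j+1)$ for some $j\in\omega$.

Example, $k=1$: $N_2(\emptyset)$ consists of the $(\emptyset,n)$ with $n\ge2$ and the $(\langle a\rangle,n)$ with $a\ge2$, and for $x\in\omega^\omega$, $N_2(x)=\{(x|_i,n):i\ge2,\ n\in\omega\}$. For $k=2$ and $|\nu|=\omega$ both clauses apply.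

These sets lie in $M_k$, since $|\nu|<\omega k$ implies $|\nu|+1<\omega k$. Each $N_K(\nu)$ is countable. It is nonempty, by clause 1 if $|\nu|<\omega k$ and by clause 2 with $j=k-1$ if $|\nu|=\omega k$. Clearly $N_{K+1}(\nu)\subseteq N_K(\nu)$. Finally $\bigcap_KN_K(\nu)=\emptyset$: the three kinds of elements have first coordinates of length $|\nu|$, $|\nu|+1$ and less than $|\nu|$, so each element is of one kind only, and $n$, $a$ or $i$ respectively bounds the $K$ for which it belongs to $N_K(\nu)$.

**Definition 7.2 (the space $Z_k$).** The points of $Z_k$ are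

* all $m\in M_k$;
* $\tau_{\lambda,\alpha}$ for $\lambda\in\Lambda_k$, $\alpha<\omega_1$;
* $(\lambda,\alpha,m)$ for $\lambda\in\Lambda_k$, $\alpha<\omega_1$, $m\in N_0(\lambda)$.

Points $(\lambda,\alpha,m)$ are isolated. Let $I_m$ be the set of all points $(\lambda,\alpha,m)$ with third coordinate $m$, and $C_m=\{m\}\cup I_m$. Basic neighborhoods of $m$ are the sets $C_m\setminus\Phi$ with $\Phi\subseteq I_m$ finite. Basic neighborhoods of $\tau_{\lambda,\alpha}$ are
$$B_K(\lambda,\alpha)=\{\tau_{\lambda,\alpha}\}\cup\{(\lambda,\alpha,m):m\in N_K(\lambda)\},\qquad K\in\omega.$$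

So $\tau_{\lambda,\alpha}$ is not a limit of the points $m\in N_0(\lambda)$, but of private isolated points $(\lambda,\alpha,m)$, each of which is one of the many points near $m$. These sets form a base: $(C_m\setminus\Phi)\cap(C_m\setminus\Phi')=C_m\setminus(\Phi\cup\Phi')$, $B_K(\lambda,\alpha)\cap B_{K'}(\lambda,\alpha)=B_{\max(K,K')}(\lambda,\alpha)$, and all other intersections of basic neighborhoods of distinct non-isolated points contain only isolated points.

**Lemma 7.3.** $Z_k$ is $T_1$ and has a base of clopen sets. In particular it is Tychonoff.

*Proof.* $T_1$: a basic neighborhood of a non-isolated point contains no other non-isolated point. A given isolated point $(\lambda,\alpha,m)$ is missed by $C_m\setminus\{(\lambda,\alpha,m)\}$ and by $C_{m'}$ for $m'\ne m$. It is missed by $B_K(\lambda,\alpha)$ once $m\notin N_K(\lambda)$, which happens because $\bigcap_KN_K(\lambda)=\emptyset$, and by $B_0(\lambda',\alpha')$ for $(\lambda',\alpha')\ne(\lambda,\alpha)$.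

$C_m\setminus\Phi$ is closed: isolated points outside it are no problem; for $m'\ne m$ we have $C_{m'}\cap C_m=\emptyset$; and $B_K(\lambda,\alpha)\cap C_m=\emptyset$ once $m\notin N_K(\lambda)$.

$B_K(\lambda,\alpha)$ is closed: $C_m\cap B_K(\lambda,\alpha)\subseteq\{(\lambda,\alpha,m)\}$, so the neighborhood $C_m\setminus\{(\lambda,\alpha,m)\}$ of $m$ misses it, and $B_0(\lambda',\alpha')\cap B_K(\lambda,\alpha)=\emptyset$ for $(\lambda',\alpha')\ne(\lambda,\alpha)$.

Singletons of isolated points are open, and closed by $T_1$. $\square$

The next lemma says that continuous functions respect the intended convergences on most copies.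

**Lemma 7.4.** Let $f:Z_k\to[0,1]$ be continuous. For each $\lambda\in\Lambda_k$ there is a number $v(\lambda)$ such that $f(\tau_{\lambda,\alpha})=v(\lambda)$ for all but countably many $\alpha$, and for every $\varepsilon>0$ there is $K$ with $|f(m)-v(\lambda)|\le\varepsilon$ for all $m\in N_K(\lambda)$.

*Proof.* By continuity at $m$, for each $\varepsilon>0$ all but finitely many points of $I_m$ have $f$-value within $\varepsilon$ of $f(m)$. Letting $\varepsilon=1,\frac12,\frac13,\dots$, we see that $f=f(m)$ at all but countably many points of $I_m$. Fix $\lambda$. Since $N_0(\lambda)$ is countable, for all but countably many $\alpha$ we have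
$$f(\lambda,\alpha,m)=f(m)\quad\text{for all }m\in N_0(\lambda). \tag{2}$$
For $\alpha$ satisfying (2), continuity at $\tau_{\lambda,\alpha}$ says that for each $\varepsilon>0$ there is $K$ with $|f(m)-f(\tau_{\lambda,\alpha})|\le\varepsilon$ for all $m\in N_K(\lambda)$. Choose $m_K\in N_K(\lambda)$ for each $K$. Then $f(\tau_{\lambda,\alpha})=\lim_Kf(m_K)$, which does not depend on $\alpha$. This common value is $v(\lambda)$. Such $\alpha$ exist because $\omega_1$ is uncountable. $\square$

Now the small-step climb of Section 6, carried through all $k$ blocks.

**Lemma 7.5.** Let $f$ and $v$ be as in Lemma 7.4. If $v(\emptyset)\le\frac14$, then there is a sequence $\nu$ of length $\omega k$ with $v(\nu)\le\frac12$.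

*Proof.* Since $\omega k$ is countable, we can choose $\varepsilon_\beta>0$ $(\beta<\omega k)$ with $\sum_{\beta<\omega k}\varepsilon_\beta\le\frac14$. For $\beta\le\omega k$ put $c_\beta=\frac14+\sum_{\gamma<\beta}\varepsilon_\gamma$. Then $c_\beta$ is nondecreasing in $\beta$, $c_{\beta+1}=c_\beta+\varepsilon_\beta$ and $c_\beta\le\frac12$. We construct $\nu$ by recursion so that for all $\beta\le\omega k$

* $(\mathrm A_\beta)$ $v(\nu|_\beta)\le c_\beta$;
* $(\mathrm B_\beta)$ if $\beta$ is a successor, then $f(\nu|_\beta,n)\le c_\beta$ for all $n\in\omega$.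

**Step 1: $\beta=0$.** $(\mathrm A_0)$ is the hypothesis.

**Step 2: from $\beta<\omega k$ to $\beta+1$.** Here we choose the entry $\nu(\beta)$. By Lemma 7.4 for $\lambda=\nu|_\beta$ there is $K$ with $f(m)\le v(\nu|_\beta)+\varepsilon_\beta\le c_\beta+\varepsilon_\beta=c_{\beta+1}$ for all $m\in N_K(\nu|_\beta)$. By clause 1, the elements $((\nu|_\beta)^\frown K,n)$, $n\in\omega$, lie in $N_K(\nu|_\beta)$. Put $\nu(\beta)=K$. This is $(\mathrm B_{\beta+1})$. Since $\beta+1<\omega k$, clause 1 also gives $(\nu|_{\beta+1},n)\in N_{K'}(\nu|_{\beta+1})$ for $n\ge K'$, so by Lemma 7.4 $v(\nu|_{\beta+1})=\lim_nf(\nu|_{\beta+1},n)\le c_{\beta+1}$, which is $(\mathrm A_{\beta+1})$.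

**Step 3: limits $\beta=\omega(j+1)\le\omega k$.** There is no entry to choose. By clause 2, $(\nu|_{\omega j+i},0)\in N_K(\nu|_\beta)$ for $i\ge K$. So by Lemma 7.4 and $(\mathrm B_{\omega j+i})$ for $i\ge1$,
$$v(\nu|_\beta)=\lim_if(\nu|_{\omega j+i},0)\le\sup_{i\ge1}c_{\omega j+i}\le c_\beta .$$

For $\beta=\omega k$ we get $v(\nu)\le c_{\omega k}\le\frac12$. $\square$

## 8. The $G$-spaces $T_k$ and the covering functions $F^k_h$

For $z\in Z_k$ define its label $\ell(z)\in\Lambda_k$ by $\ell(z)=\nu$ if $z=(\nu,n)\in M_k$ or $z=(\lambda,\alpha,(\nu,n))$, and $\ell(\tau_{\lambda,\alpha})=\lambda$. So $\ell$ is constant on each $C_m$, and an isolated point carries the label of its $m$.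

**Definition 8.1 (the space $T_k$).** If $z=\tau_{\nu,\alpha}$ with $|\nu|=\omega(j+1)$ for some $j\in\omega$, let $T_z=E_x$ with $x(l)=\nu(\omega j+l)$, the last block of $\nu$. For all other $z$ let $T_z=E$. Put $T_k=\{(r,z):z\in Z_k,\ r\in T_z\}\subseteq H\times Z_k$ with $u(r,z)=(ur,z)$.

Since the $T_z$ are $G$-invariant, $G$ acts on $T_k$, continuously because multiplication in $H$ is continuous. As a subspace of a product of Tychonoff spaces, $T_k$ is Tychonoff.

**Definition 8.2 (the functions $F^k_h$).** For $1\le h\le k$ put $j=k-h$ and let $F^k_h:T_k\to\{0,1\}$, $F^k_h(r,z)=\varphi_j(r,\ell(z))$, where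

* $\varphi_j(r,\nu)=0$ if $|\nu|<\omega j$;
* if $|\nu|=\omega j+i$ with $i<\omega$: $\varphi_j(r,\nu)=1$ if $r\in\bigcup_{s<i}b_{s,\nu(\omega j+s)}$, and $0$ otherwise;
* $\varphi_j(r,\nu)=1$ if $|\nu|\ge\omega(j+1)$.

So $F^k_h$ watches only block number $k-h$. It is $0$ before that block, $1$ after it, and within it records whether $r$ has been covered. $F^k_1$ watches the last block, $F^k_k$ the first. For $k=h=1$ this is the function $\varphi$ of Section 6.

**Lemma 8.3.** $F^k_h$ is continuous.

*Proof.* Write $F=F^k_h$, $\varphi=\varphi_j$, $j=k-h$. For fixed $\nu$, the function $\varphi(\cdot,\nu)$ is locally constant on $E$, because by (a) the finite union $\bigcup_{s<i}b_{s,\nu(\omega j+s)}\cap E$ is clopen in $E$.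

**Step 1: points $(r,z)$ with $z=m\in M_k$ or $z$ isolated.** Here $z$ has a neighborhood, $C_m$ or $\{z\}$, on which the label is constant, so $F$ is locally constant at $(r,z)$.

**Step 2: points $(r,\tau_{\nu,\alpha})$.** The labels occurring in $B_K(\nu,\alpha)$ are $\nu$; the $\nu^\frown a$ with $a\ge K$, if $|\nu|<\omega k$; and the $\nu|_{\omega j'+i}$ with $i\ge K$, if $|\nu|=\omega(j'+1)$. We go through the possible lengths of $\nu$.

*Case $|\nu|<\omega j$.* Then $|\nu|+1<\omega j$ as well, so all labels in $B_0(\nu,\alpha)$ have length $<\omega j$, and $F=0$ on $T_k\cap(H\times B_0(\nu,\alpha))$.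

*Case $|\nu|=\omega j+i$, $i<\omega$.* By (b), and since $\varphi(\cdot,\nu)$ is locally constant on $E$, choose $a_0$ and an open $V\ni r$ such that $V\cap E\cap b_{i,a}=\emptyset$ for $a\ge a_0$ and $\varphi(\cdot,\nu)$ is constant on $V\cap E$. For $r'\in V\cap E$ and $a\ge a_0$, the unions defining $\varphi(r',\nu^\frown a)$ and $\varphi(r',\nu)$ differ only by the set $b_{i,a}$, which does not contain $r'$. Hence $\varphi(r',\nu^\frown a)=\varphi(r',\nu)=\varphi(r,\nu)$. If $i>0$, then $|\nu|$ is a successor and there are no other labels in $B_{a_0}(\nu,\alpha)$. If $i=0$, the remaining labels have length $<\omega j$, so $\varphi=0$ on them, and $\varphi(\cdot,\nu)=0$ too, because the union is empty. In both cases $F$ is constant on $T_k\cap(V\times B_{a_0}(\nu,\alpha))$.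

*Case $|\nu|=\omega(j+1)$.* Now $r\in T_{\tau_{\nu,\alpha}}=E_x$ with $x(l)=\nu(\omega j+l)$, so by (c) $r\in b_{s,x(s)}$ for some $s$. Let $r'\in b_{s,x(s)}\cap E$. For a label $\nu|_{\omega j+i}$ with $i\ge s+1$, the set $b_{s,x(s)}=b_{s,\nu(\omega j+s)}$ takes part in the union, so $\varphi(r',\nu|_{\omega j+i})=1$. The labels $\nu$ and $\nu^\frown a$ have length $\ge\omega(j+1)$ and give $1$. So $F=1$ on $T_k\cap(b_{s,x(s)}\times B_{s+1}(\nu,\alpha))$.

*Case $|\nu|>\omega(j+1)$.* If $|\nu|$ is a successor, all labels in $B_0(\nu,\alpha)$ have length $\ge|\nu|$. If $|\nu|=\omega(j'+1)$, then $j'\ge j+1$, and all labels have length $\ge\omega j'\ge\omega(j+1)$. So $F=1$ on $T_k\cap(H\times B_0(\nu,\alpha))$. $\square$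

## 9. Adding one point: clopen sets interleaved with invariant sets

Now the second obstacle. Consider $T_1$ alone. By Lemmas 5.1, 7.4 and 7.5, no uniform function on $T_1$ is $0$ on $\{F^1_1=0\}$ and $1$ on $\{F^1_1=1\}$. To have a single point to separate, we would add a point $*$, fixed by $G$, whose smallest neighborhood is $\{*\}\cup\{F^1_1=0\}$. But then the action is not continuous at $(e,*)$. In the case $(\mathbb Q,\mathbb R)$, let $z=(\langle0\rangle,0)\in M_1$, so that $F^1_1(r,z)=1$ exactly when $r\in b_{0,0}=(d_0-\sqrt2,d_0+\sqrt2)$. For any rational $u$ with $0<u<2\sqrt2$, however small, choose $r\in E$ with $d_0-\sqrt2-u<r<d_0-\sqrt2$. Then $F^1_1(r,z)=0$ and $F^1_1(u+r,z)=1$. The set $\{F^1_1=0\}$ is clopen but not invariant. On the other hand, the invariant set of all $(r,z)\in T_1$ with $|\ell(z)|<\omega$ is not closed: the points $\tau_{x,\alpha}$ are limits of isolated points with labels $x|_i$, and every nonempty $G$-invariant subset of $H$ is dense, so $(r,\tau_{x,\alpha})$ with $r\in E_x$ is a limit of points $(r,z)$ of this set.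

The way out is to let clopen sets and invariant sets alternate infinitely often on the way down to $*$. Using $k$ blocks gives $k$ clopen sets, and we put all $T_k$ together.

**Definition 9.1 (the space $X$).** Let $X'=\bigsqcup_{k\ge1}T_k$ and $X=X'\cup\{*\}$ with $*$ a new point fixed by $G$. For $h\ge1$ let
$$O_h=\bigcup_{k\ge h}\{t\in T_k:F^k_h(t)=0\},\qquad L_h=\bigcup_{k>h}\{(r,z)\in T_k:|\ell(z)|<\omega(k-h)\}.$$
$X'$ is open in $X$ with its own topology, and the sets $\{*\}\cup O_h$ form a neighborhood base at $*$.

**Lemma 9.2.** Each $O_h$ is clopen in $X'$, each $L_h$ is $G$-invariant, and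
$$O_{h+1}\subseteq L_h\subseteq O_h,\qquad G\cdot O_{h+1}\subseteq L_h\subseteq O_h. \tag{3}$$

*Proof.* $O_h$ is clopen by Lemma 8.3. $L_h$ is $G$-invariant because its definition involves only $z$, which $G$ does not move. Let $(r,z)\in T_k$ with $k\ge h+1$ and $F^k_{h+1}(r,z)=0$. The watched block is $j=k-h-1$, and $\varphi_j=1$ for lengths $\ge\omega(j+1)$, so $|\ell(z)|<\omega(j+1)=\omega(k-h)$, and $(r,z)\in L_h$. Conversely, if $(r,z)\in T_k$, $k>h$ and $|\ell(z)|<\omega(k-h)$, then $F^k_h(r,z)=0$, as the block watched by $F^k_h$ is $k-h$. So $L_h\subseteq O_h$. The second chain follows from the first and the invariance of $L_h$. $\square$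

In particular the $O_h$ are decreasing open subsets of $X'$, so Definition 9.1 does define a topology.

**Lemma 9.3.** $X$ is a Tychonoff $G$-space.

*Proof.*

**Step 1: $X$ is Tychonoff.** The set $\{*\}\cup O_h$ is open, and its complement $X'\setminus O_h$ is open in $X'$, so it is clopen in $X$. Each $T_k$ is open, and it is closed because its complement consists of the other $T_{k'}$ together with $*$ and contains $\{*\}\cup O_{k+1}$, as $O_{k+1}\cap T_k=\emptyset$. Points are closed: $X\setminus\{*\}=X'$ is open, and a point of $T_k$ is closed in the closed set $T_k$. If $t\in T_k$ and $A$ is closed with $t\notin A$, take a continuous function on the Tychonoff space $T_k$ that is $0$ at $t$ and $1$ on $A\cap T_k$, and extend it by $1$ outside the clopen set $T_k$. If $*\notin A$, some $\{*\}\cup O_h$ misses $A$, and the indicator function of the complement of this clopen set separates $*$ from $A$.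

**Step 2: the action is continuous.** On $G\times X'$ this holds because it holds on each $G\times T_k$. At $(u_0,*)$: by (3), $G\times(\{*\}\cup O_{h+1})$ is mapped into $\{*\}\cup O_h$. $\square$

*Proof of Theorem 4.3.* We show that $X$ is not $G$-Tychonoff. Let $A=X\setminus(\{*\}\cup O_1)$, a closed set not containing $*$. Suppose that $X$ is $G$-Tychonoff.

**Step 1: pass to a continuous function on some $Z_h$.** By Lemma 3.1 there is a uniform $g:X\to[0,1]$ with $g(*)=0$ and $g|_A=1$. By continuity at $*$, choose $h\ge1$ with $g<\frac14$ on $O_h$. Restrict $g$ to the $G$-invariant subspace $T_h$, that is, $k=h$. The restriction is uniform, and Lemma 5.1 gives a continuous $\hat g:Z_h\to[0,1]$. Let $v$ be the function given by Lemma 7.4 for $f=\hat g$.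

**Step 2: the value at the bottom is small.** $F^h_h$ watches block $0$, so $F^h_h(r,\tau_{\emptyset,\alpha})=\varphi_0(r,\emptyset)=0$ (empty union) for all $r\in E$ and $\alpha<\omega_1$. Thus $(r,\tau_{\emptyset,\alpha})\in O_h$ and $g(r,\tau_{\emptyset,\alpha})<\frac14$. Letting $r\to e$ we get $\hat g(\tau_{\emptyset,\alpha})\le\frac14$ for all $\alpha$, so $v(\emptyset)\le\frac14$.

**Step 3: the value at the top is $1$.** Let $|\nu|=\omega h$. $F^h_1$ watches block $h-1$, so $F^h_1(r,\tau_{\nu,\alpha})=1$ for all points $(r,\tau_{\nu,\alpha})\in T_h$. These points are not in $O_1$, so they lie in $A$, where $g=1$. Hence $\hat g(\tau_{\nu,\alpha})=1$ for all $\alpha$, and $v(\nu)=1$.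

**Step 4: contradiction.** By Step 2 and Lemma 7.5 with $k=h$ there is $\nu$ of length $\omega h$ with $v(\nu)\le\frac12$, contrary to Step 3. $\square$

Theorem 2.1 follows from Lemma 4.2 and Theorem 4.3.

## 10. Dense subgroups of locally compact groups, and countable groups

The intervals around rationals can be replaced by translates of small neighborhoods of $e$. We recall that a locally compact group $H$ has a left Haar measure $\mu$: a nonzero left-invariant Borel measure which is finite on compact sets, positive on nonempty open sets, and outer regular on Borel sets.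

**Theorem 10.1.** Let $H$ be a non-discrete locally compact group and $G$ a dense separable subgroup such that $GM\ne H$ for every meager $M\subseteq H$. Then $G$ is not a V-group.

*Proof.* By Theorem 4.3 it suffices to find a system for $(G,H)$.

**Step 1: small neighborhoods with nowhere dense intersection.** We have $\mu(\{e\})=0$. Otherwise all points have the same positive mass, so compact neighborhoods, having finite measure, are finite, and the Hausdorff group $H$ is discrete. By outer regularity of $\mu$ and regularity of the space $H$, choose successively open $W_a\ni e$ $(a\in\omega)$ with $\mu(W_a)<\frac1{a+1}$ and $\overline{W_{a+1}}\subseteq W_a$. Then $D=\bigcap_aW_a=\bigcap_a\overline{W_a}$ is closed and $\mu$-null. Nonempty open sets have positive measure, so $D$ has empty interior and is nowhere dense.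

**Step 2: the sets of the system.** Let $\{d_i:i\in\omega\}$ be dense in $G$, hence in $H$. Put
$$b_{i,a}=d_iW_a,\qquad S=\bigcup_id_iD\cup\bigcup_{i,a}\partial(d_iW_a),\qquad E=H\setminus GS.$$
Boundaries of open sets are nowhere dense, so $S$ is meager and $E\ne\emptyset$ by hypothesis. $E$ is $G$-invariant, and it is disjoint from $S$ because $e\in G$.

**Step 3: verification.** (a) $E$ misses $\partial b_{i,a}$, so $b_{i,a}\cap E=\overline{b_{i,a}}\cap E$ is clopen in $E$.

(b) Let $r\in E$. Then $r\notin d_iD$, so $r\notin d_iW_{a_1}$ for some $a_1$. As $\overline{W_{a_1+1}}\subseteq W_{a_1}$, the point $r$ lies in the open set $V=H\setminus d_i\overline{W_{a_1+1}}$. For $a\ge a_1+1$ we have $b_{i,a}\subseteq d_iW_{a_1+1}$, so $V\cap b_{i,a}=\emptyset$.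

(c) The set $O_x=\bigcup_id_iW_{x(i)}$ is open and contains the dense set $\{d_i:i\in\omega\}$, so $N_x=H\setminus O_x$ is nowhere dense. Put $E_x=H\setminus G(S\cup N_x)$. It is nonempty by hypothesis, since $S\cup N_x$ is meager. It is $G$-invariant, and it is contained in $E$ and in $H\setminus N_x=O_x$. $\square$

*Proof of Theorem 2.2.* (3)$\Rightarrow$(2) is trivial, and (2)$\Rightarrow$(1) is de Vries' theorem, result 1 of Section 2.

(1)$\Rightarrow$(3): let $G$ be countable and not discrete. We show that $G$ is not a V-group. If $G$ is not locally precompact, then, being countable and hence $\aleph_0$-bounded, it is not a V-group by result 2 of Section 2. Otherwise $G$ is a subgroup of a locally compact group $L$. Let $H$ be the closure of $G$ in $L$. It is a closed subgroup of $L$, hence a locally compact group, and $G$ is dense in it. $H$ is not discrete, because its subspace $G$ is not. $G$ is separable, being countable. For meager $M\subseteq H$ the set $GM=\bigcup_{u\in G}uM$ is a countable union of meager sets, hence meager, so $GM\ne H$ by Baire's theorem. Now apply Theorem 10.1. $\square$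

**Remark 10.2.** Theorem 10.1 also covers some uncountable groups. Let $\operatorname{cov}(\mathcal M)$ be the least number of meager sets covering $\mathbb R$. It is a textbook fact that the same number results for any nonempty perfect Polish space in place of $\mathbb R$. Let $H$ be a non-discrete second countable locally compact group, hence a perfect Polish space, and let $G$ be a dense subgroup with $|G|<\operatorname{cov}(\mathcal M)$. Then $G$ is separable, as a subspace of a second countable space. For every meager $M\subseteq H$ the set $GM=\bigcup_{u\in G}uM$ is a union of fewer than $\operatorname{cov}(\mathcal M)$ meager sets, so $GM\ne H$. Hence $G$ is not a V-group. In particular, no dense subgroup of $\mathbb R$ of cardinality $<\operatorname{cov}(\mathcal M)$ is a V-group.
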